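# One bit of memory against the $n^3$ cover time of the random walk

## 1. Regular graphs: no memory and $3n^2(1+\ln n)$ rounds

An agent explores an unknown connected graph whose nodes carry no names. Graphs here are simple and connected, with $n\ge 2$ nodes, and $d_u$ is the degree of $u$. At each node $v$ the incident edges carry distinct local port labels $1,\dots,d_v$. Time runs in synchronous rounds. At the start of a round the agent is at a node $u$ and sees the content of its state memory, the degree $d_u$, and the port by which it entered $u$ (in the first round there is none). It computes anything it likes from these values, with coins of arbitrary real bias, and then chooses a new memory content and a move: stay, or leave by a chosen port. A strategy has $b$ bits of state memory if it uses $2^b$ memory contents, called states. Only what is carried from one round to the next is counted. A strategy has no global knowledge if its rules do not depend on $n$ or on any other global parameter. Its cover time $T(n)$ is the supremum, over connected $n$-node graphs, port labelings and starting nodes, of the expected number of rounds until every node has been visited; it is $+\infty$ if, with positive probability, some node is never visited.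

With zero bits the agent can run the simple random walk: leave by a uniformly random port. On regular graphs this is already good.

**Proposition 1.** On a connected $d$-regular graph with $n$ nodes, the simple random walk visits all nodes within $3n^2(1+\ln n)$ expected rounds, from any start.

The proof uses three lemmas, stated with slightly more room than we need now, because all of them return later.

Recall the language of electrical networks. A network is a finite connected set of nodes with conductances $c(u,v)=c(v,u)\ge 0$, where self-loops $c(u,u)$ are allowed. Its random walk has $P(u,v)=c(u,v)/\pi_u$ with $\pi_u=\sum_v c(u,v)$. Conversely, a chain with $\pi_uP(u,v)$ symmetric is the walk on the network $c(u,v)=\pi_uP(u,v)$. The voltage for unit current from $x$ to $y$ is the unique function $V$ with $V(y)=0$ and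
$$\sum_u c(w,u)\,(V(w)-V(u))=\mathbf 1_{w=x}\qquad (w\ne y). \tag{1}$$
It is unique because the difference of two solutions is harmonic off $y$ and vanishes at $y$, hence is $0$ by the maximum principle. The effective resistance is $R_{\rm eff}(x,y)=V(x)$. An edge of conductance $c$ has resistance $1/c$. By the series law and Rayleigh monotonicity, $R_{\rm eff}(x,y)$ is at most the sum of resistances along any path from $x$ to $y$. Finally, $V$ is harmonic off $\{x,y\}$, so
$$V(w)=\Pr_w(\text{hit }x\text{ before }y)\cdot V(x). \tag{2}$$

**Lemma 1 (counting visits).** Start the walk at $x$ and stop it on reaching $y\neq x$. The expected number of visits to $w$ before $y$ is reached is $\pi_wV(w)$, where $V$ is the voltage for unit current from $x$ to $y$ with $V(y)=0$.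

*Proof.* This is standard (Levin–Peres–Wilmer, *Markov Chains and Mixing Times*, chapter on networks), but it is short. Let $N(w)$ be that expected number; it is finite, and $N(y)=0$. For $w\ne y$, splitting by the previous step gives $N(w)=\mathbf 1_{w=x}+\sum_{u}N(u)P(u,w)$. Put $\varphi(w)=N(w)/\pi_w$. Since $\pi_uP(u,w)=c(u,w)$, this reads $\pi_w\varphi(w)=\mathbf 1_{w=x}+\sum_u c(w,u)\varphi(u)$, which is (1). By uniqueness $\varphi=V$. $\square$

Only the transitions out of nodes other than $y$ were used, so the lemma also applies to a chain about which we know nothing after it reaches $y$.

**Lemma 2 (degrees along a shortest path).** If $v_0,\dots,v_\ell$ is a shortest path in a graph with $n$ nodes, then $\sum_{i=0}^{\ell}d_{v_i}\le 3n$.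

*Proof.* If a node $w$ is adjacent to $v_i$ and $v_j$ with $i<j$, then $j-i\le2$, since otherwise the detour through $w$ would be shorter. So the path vertices adjacent to $w$ have indices in a window of three consecutive integers, and there are at most $3$ of them. Now count pairs $(w,v_i)$ with $w\sim v_i$ from the side of $w$. $\square$

**Definition (timed chain).** A timed chain is a sequence $(X_t,L_t)_{t\ge0}$ with $X_t$ a node and $L_t\ge 1$ an integer duration, such that, given the past and $X_t=u$, the law of $(L_t,X_{t+1})$ depends only on $u$. Write $P$ for the transition matrix of $X$ and $\tau_u$ for the expected duration of a step from $u$, assumed finite.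

For the simple random walk all $L_t$ equal $1$. For another example, a lazy walker that at each round stays put with probability $\frac12$ can be seen as a timed chain: $X$ is the simple random walk and the durations are geometric with mean $2$. The duration may be correlated with the next position.

**Lemma 3 (cover time of a timed chain).** Suppose $\pi_uP(u,v)=c(u,v)$ is symmetric, the network $c$ is connected, and $R_{\rm eff}(x,y)\le R$ for all $x\ne y$. Then, from any start, the expected total duration until every node has occurred as some $X_t$ is at most
$$R\,\Big(\sum_w\pi_w\tau_w\Big)(1+\ln n).$$

*Proof.* **Step 1: hitting times.** We bound the expected time to get from $x$ to $y$ by the time to go from $x$ to $y$ and back. Let $V$ be as in Lemma 1 and $\varrho=R_{\rm eff}(x,y)$. On the way out, $w$ is visited $\pi_wV(w)$ times on average. The voltage for unit current from $y$ to $x$, vanishing at $x$, is $\varrho-V$; so on the way back $w$ is visited $\pi_w(\varrho-V(w))$ times on average. In the whole commute the expected number of steps started at $w$ is $\pi_w\varrho$. Whether step $t$ starts before the commute ends is determined by $X_0,\dots,X_t$, and given these its expected duration is $\tau_{X_t}$. Summing over $t$, the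 expected duration of the commute is $\varrho\sum_w\pi_w\tau_w$. So every expected hitting time is at most $h:=R\sum_w\pi_w\tau_w$.

**Step 2: Matthews' argument.** We pass from one target to all targets at the price of a harmonic sum. Let $x_0$ be the start and let $\sigma_1,\dots,\sigma_{n-1}$ be a uniformly random ordering of the other nodes, independent of the chain. Let $C_k$ be the first index $t$ by which $\sigma_1,\dots,\sigma_k$ have all occurred, $C_0=0$, and let $T_k$ be the total duration of the steps before step $C_k$. Then $C_k>C_{k-1}$ exactly when $\sigma_k$ is the last of $\sigma_1,\dots,\sigma_k$ to occur. The first-occurrence times are distinct and a.s. finite, so for each fixed trajectory the random ordering gives this probability $1/k$. The event is decided by $\sigma_1,\dots,\sigma_k$ and the positions up to index $C_{k-1}$. Given it, the chain at index $C_{k-1}$ starts afresh from its current node and has to hit $\sigma_k$, which takes expected time at most $h$. So $\mathbb E[T_k-T_{k-1}]\le h/k$, and $\mathbb E\,T_{n-1}\le h\sum_{k=1}^{n-1}\frac1k\le h(1+\ln n)$. $\square$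

*Proof of Proposition 1.* Take $c=1$ on edges, $\pi_u=d$, $\tau_u=1$, so $\sum_w\pi_w\tau_w=nd$. For a shortest path of length $\ell$ from $x$ to $y$, Lemma 2 gives $(\ell+1)d\le3n$, so $R_{\rm eff}(x,y)\le\ell\le 3n/d$. Lemma 3 gives $\frac{3n}{d}\cdot nd\cdot(1+\ln n)$. $\square$

Two quantities were multiplied: total weight $nd$ and resistance $3n/d$. In a regular graph the factors $d$ cancel. What changes when degrees differ?

## 2. Lollipops, the conjecture, and three theorems

Take a clique on $N$ nodes, pick one clique node $u_0$, and hang a path $p_1,\dots,p_N$ from it; so $n=2N$. Run the simple random walk from $u_0$ until it reaches $p_N$. The voltage is $V(u_0)=N$ by the series law, and by (2) it equals $N$ on the whole clique, because the path is reachable only through $u_0$. By Lemma 1 the clique receives at least $N\cdot(N-1)\cdot N\sim n^3/8$ visits. The clique supplies total weight of order $n^2$, the path supplies resistance of order $n$, and nothing cancels since they are different parts of the graph.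

So one wants other weights: total weight close to $n$, and resistance still $O(n)$. If memory is free, the Metropolis rule does it. From $u$, propose a random neighbor $v$ and accept with probability $\min(1,d_u/d_v)$, otherwise go back. Then $P(u,v)=1/\max(d_u,d_v)$, so $\pi\equiv1$. Along a shortest path the resistances add up to
$$\sum_i\max(d_{v_i},d_{v_{i+1}})\le\sum_i(d_{v_i}+d_{v_{i+1}})\le6n, \tag{3}$$
each proposal takes at most $2$ rounds, and Lemma 3 gives $12n^2(1+\ln n)$. The rule requires the agent to remember $d_u$ while standing at $v$. The thesis "Time and Space-Efficient Algorithms for Mobile Agents in an Anonymous Network" states that a Metropolis-type walk that rounds degrees up to powers of $2$ explores any graph w.h.p. in $O(n^2\log n)$ rounds with $O(\log\log n)$ bits and no global knowledge. It also states that an agent that knows an estimate of $\sqrt n$ can explore in $\tilde O(n^{2.5})$ time with $1$ bit, and that no similar strategy is known without global knowledge. The following conjecture comes from there, in a chosen formalization.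

**Conjecture.** Any algorithm with a constant number of bits of memory must have a cover time of $\Omega(n^3)$. Precisely: for every strategy without global knowledge whose state memory is bounded by a constant, there exist $c>0$ and $n_0$, possibly depending on the strategy, such that $T(n)\ge c\,n^3$ for all $n\ge n_0$.

It is false, already at one bit.

**Theorem 1.** For every integer $b\ge1$ there is a strategy without global knowledge, with exactly $b$ bits of state memory, and with
$$T(n)\le C_b\,n^{\,2+\frac1{2^{b-1}+1}}(1+\ln n)\quad\text{for all }n\ge2,\qquad C_b=12\cdot2^{b-1}\cdot2^{2^{b-1}-1}.$$
For $b=1$ this is $T(n)\le12\,n^{2.5}(1+\ln n)$, so $T(n)/n^3\to0$ and the conjecture is false.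

**Theorem 2.** Every strategy, with any amount of memory and even with knowledge of $n$, satisfies $T(n)\ge\frac12\left(\binom{n-1}2+1\right)$ for all $n\ge3$. Hence the infimum of the exponents achievable with constant memory is exactly $2$.

**Theorem 3.** Consider edge-test walks, a class defined in Section 7 that contains all the strategies of Theorem 1.
(a) Every edge-test walk with $0$ bits has $T(n)\ge\frac{n^2}{432}\left(\frac n{12}-1\right)=\Omega(n^3)$ for $n\ge36$. So in this class the conjecture holds at $0$ bits and fails at $1$ bit.
(b) For every $b$ there is $\varepsilon_b>0$ such that every $b$-bit edge-test walk has $T(n)\ge n^{2+\varepsilon_b}/144$ for all large $n$. So in this class the infimum exponent $2$ is not attained.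

Whether Theorem 3 extends to strategies outside the class, for example ones that use port numbers in other ways, is not settled here.

## 3. A zero-bit walk with perfect weights and slow steps

The agent at $v$ does not know $d_u$, but it can return to $u$ through the entry port and let $u$'s degree speak. This suggests a strategy with no memory at all: on entering any node $w$, with probability $\sigma_w=1/d_w$ leave by a uniformly random port, and otherwise leave by the entry port. (In the first round, leave by a random port.)

Call a node *home* when the agent leaves it by a random port; we also say that the agent *settles* there. A *trial* is the stretch from one settling to the next. During a trial from home $u$ toward the chosen neighbor $v$ the agent bounces on the single edge $uv$, flipping coins alternately at $v$ and at $u$, with $v$ first. Let $D=\sigma_u+\sigma_v-\sigma_u\sigma_v$ be the probability that a pair of coins contains a success. The trial ends at $v$ with probability $\sigma_v/D$, so the sequence of homes has $P(u,v)=\sigma_v/(d_uD)$. With $\pi_u=d_u\sigma_u=1$,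
$$\pi_uP(u,v)=\frac{\sigma_u\sigma_v}{D}=\frac1{d_u+d_v-1}.$$
The weights are uniform, and by (3) all resistances are at most $6n$. In number of trials, this is as good as Metropolis: at most $6n^2(1+\ln n)$.

The failure is in the rounds. Run it on the lollipop of Section 2 from $u_0$. The node $p_N$ can be visited for the first time only in a trial from $p_{N-1}$, so $p_{N-1}$ must become home first. The $N-2$ edges $p_ip_{i+1}$ with $1\le i\le N-2$ join nodes of degree $2$ and have resistance $3$, so the voltage for unit current from $u_0$ to $p_{N-1}$ is at least $3(N-2)$ at $u_0$, and by (2) on the whole clique. Each of the $N-1$ clique nodes other than $u_0$ therefore starts at least $3(N-2)$ trials on average. In such a trial every arrival settles with probability at most $1/(N-1)$, so it lasts at least $N-1$ rounds on average. The total is at least $3(N-2)(N-1)^2$, which is of order $n^3$ again.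

No other choice of the function $\sigma$ repairs this in the clique. Among nodes of equal degree $d$ with settling probability $\sigma$, the weight is $d\sigma$ and the duration is $1/\sigma$, and the product is $d$ whatever $\sigma$ is. Section 7 turns this into Theorem 3(a). The trouble is that an agent with one state cannot tell whether it is standing at the far end of the edge or back home; so it tests forever.

## 4. One bit: test once, then come back for good

One bit distinguishes the two ends. The states are $F$ (going forward) and $R$ (returned).

**The one-bit strategy.** Start in state $R$. In state $R$, settle: choose a uniformly random port and leave by it with state $F$. In state $F$ at $v$, with probability $d_v^{-1/2}$ settle at $v$, in the same round; otherwise leave by the entry port with state $R$.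

In words: move to a random neighbor $v$, stay there with probability $d_v^{-1/2}$, otherwise return and try again. Homes and trials are defined as before; a trial takes $1$ or $2$ rounds.

By hand on the path $a - c - e$ with three nodes: from $c$ the agent settles at $a$ with probability $\frac12\cdot1$, and from $a$ it settles at $c$ with probability $2^{-1/2}$. With $\pi_a=1$ and $\pi_c=\sqrt2$ we get $\pi_cP(c,a)=\sqrt2/2=\pi_aP(a,c)$.

**Proof of Theorem 1 for $b=1$.** Homes with trial durations form a timed chain: at a settling the agent picks a fresh port and state $F$, so the future depends on the past only through the current home. We have $P(u,v)=d_u^{-1}d_v^{-1/2}$ for $u\sim v$. With $\pi_u=d_u^{1/2}$,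
$$\pi_uP(u,v)=(d_ud_v)^{-1/2}\ge\frac1{\max(d_u,d_v)},$$
and the left side is symmetric and positive on all edges. By (3), all effective resistances are at most $6n$. Also $\tau_w\le2$ and $\pi_w\le n^{1/2}$, so $\sum_w\pi_w\tau_w\le2n^{3/2}$. A node that has been home has been visited, so Lemma 3 gives $T(n)\le6n\cdot2n^{3/2}(1+\ln n)=12n^{2.5}(1+\ln n)$. $\square$

Since $T(n)/n^3\le12n^{-1/2}(1+\ln n)\to0$, no $c>0$ and $n_0$ satisfy $T(n)\ge cn^3$ for all $n\ge n_0$: the conjecture is disproved. By Markov's inequality the agent needs more than $12n^{2.5}(1+\ln n)\ln n$ rounds with probability at most $1/\ln n$ (for $n\ge3$), so exploration also completes w.h.p. in $\tilde O(n^{2.5})$ rounds.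

Why the exponent $\frac12$ in the test? With test probability $d_v^{-\alpha}$, $0\le\alpha\le1$, the weights are $d_u^{1-\alpha}$ and the conductances are $(d_ud_v)^{-\alpha}\ge\max(d_u,d_v)^{-2\alpha}$. The total weight is at most $n^{2-\alpha}$. The resistance bound is $6n$ if $\alpha\le\frac12$, and $6n\cdot n^{2\alpha-1}$ if $\alpha\ge\frac12$. The product has exponent $3-\alpha$ or $2+\alpha$, and $\alpha=\frac12$ balances them. To go further we want acceptance probabilities that lower the weight of large-degree nodes without costing conductance between nodes of equal degree.

## 5. $b$ bits: one test, then $m$ races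

The zero-bit walk of Section 3 does have such acceptance probabilities. In a *race* on the edge $uv$, coins with success probabilities $g_v$ and $g_u$ are flipped alternately, $v$ first, until one succeeds. The neighbor $v$ wins with probability $g_v/D_{uv}$, where
$$D_{uv}=1-(1-g_u)(1-g_v)=g_u+g_v-g_ug_v .$$
Between nodes of equal degree this is $1/(2-g)\ge\frac12$, so it costs almost nothing; yet it favors small degrees. Its defect is its duration, about $1/D_{uv}\le 1/g_v$. The remedy is to make the race rare: first apply the one-shot test of Section 4, which is passed with probability $g_v$, and race only then. The expected time spent in the race is then about $g_v\cdot1/g_v=1$. Several races in a row are still affordable, and each needs two more states.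

**The $b$-bit strategy.** Let $m=2^{b-1}-1\ge0$, $\varepsilon=\frac1{m+2}=\frac1{2^{b-1}+1}$, $g(d)=d^{-\varepsilon}\in(0,1]$, and $g_u=g(d_u)$. The states are $F$, $R$, and $(V,j),(U,j)$ for $1\le j\le m$; there are $2m+2=2^b$ of them. The initial state is $R$. To settle at the current node means: it becomes home, choose a uniformly random port, and leave by it with state $F$. The rules are as follows.

* State $R$: settle.
* State $F$ at $v$, entry port $p$: with probability $1-g_v$ leave by $p$ with state $R$. Otherwise settle at $v$ if $m=0$, and run $\mathrm{Proc}(1)$ if $m\ge1$.
* $\mathrm{Proc}(j)$ at $v$, within the round: flip a coin with success probability $g_v$. On success, settle at $v$ if $j=m$, and otherwise run $\mathrm{Proc}(j+1)$ with a fresh coin. On failure, leave by $p$ with state $(U,j)$.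
* State $(V,j)$ at $v$: run $\mathrm{Proc}(j)$.
* State $(U,j)$ at $u$, entry port $p$: with probability $g_u$ settle at $u$; otherwise leave by $p$ with state $(V,j)$.

Only the current degree, the entry port and the state are used, so there is no global knowledge. For $m=0$ this is the strategy of Section 4. For $b=2$ we have $m=1$, the states are $F,R,(V,1),(U,1)$, and $g(d)=d^{-1/3}$: one test, then one race.

**Proof of Theorem 1.** A trial from $u$ runs from a settling at $u$ to the next settling. Leaving by the entry port retraverses the edge just used, so during the trial only the edge $uv$ to the chosen neighbor is traversed, and the next home is $u$ or $v$. Every round is a move. As in Section 4, homes and durations form a timed chain.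

**Step 1: the weights.** We compute the home chain and find its reversible measure. In stage $j$ the coins are flipped alternately at $v$ and at $u$, with $v$ first: on the first entry into the stage the coin at $v$ is flipped by $\mathrm{Proc}(j)$, a failure leads to a coin at $u$, and a second failure leads back to $v$. So each stage is a race with fresh coins, and $v$ wins it with probability $g_v/D_{uv}$. The trial settles at $v$ exactly when the test is passed and all $m$ races are won by $v$:
$$f(u,v)=g_v\Big(\frac{g_v}{D_{uv}}\Big)^m,\qquad P(u,v)=\frac{f(u,v)}{d_u}\quad(u\sim v),$$
with the remaining mass at $u$. Put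
$$\pi_u=d_u\,g_u^{m+1}=d_u^{\,1-\frac{m+1}{m+2}}=d_u^{\varepsilon}.$$
Then
$$\pi_uP(u,v)=\frac{(g_ug_v)^{m+1}}{D_{uv}^m}=:c(u,v)$$
is symmetric and positive on every edge, so the home chain is the walk on a connected network.

**Step 2: the resistances.** We show that conductances are still at least of order $1/\max(d_u,d_v)$. Since $D_{uv}\le g_u+g_v\le2\max(g_u,g_v)$, we have $g_ug_v/D_{uv}\ge\frac12\min(g_u,g_v)$. Therefore
$$c(u,v)=g_ug_v\Big(\frac{g_ug_v}{D_{uv}}\Big)^m\ge2^{-m}\min(g_u,g_v)^{m+2}=\frac{2^{-m}}{\max(d_u,d_v)},$$
where the last equality is the reason for choosing $\varepsilon=1/(m+2)$. With (3), $R_{\rm eff}(x,y)\le6\cdot2^mn$ for all $x\ne y$.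

**Step 3: the durations.** We check that a trial takes a bounded expected number of rounds. A trial toward $v$ uses one move to $v$, and one more if the test fails. With probability $g_v$ the test is passed. In each stage that is entered, the number of cycles (a coin at $v$, then possibly a coin at $u$) is geometric with mean $1/D_{uv}$, and each cycle uses at most $2$ moves. At most $m$ stages are entered, so given that the test is passed, the expected number of race moves is at most $2m/D_{uv}$. Since $D_{uv}\ge g_v$, because $D_{uv}-g_v=g_u(1-g_v)\ge0$,
$$\tau_u\le2+\max_{v\sim u}\,g_v\cdot\frac{2m}{D_{uv}}\le2(m+1).$$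

**Step 4: conclusion.** We have $\sum_w\pi_w\tau_w\le n\cdot n^{\varepsilon}\cdot2(m+1)$. A node that has been home has been visited, so Lemma 3 gives
$$T(n)\le6\cdot2^mn\cdot2(m+1)\,n^{1+\varepsilon}(1+\ln n)=12(m+1)2^m\,n^{2+\varepsilon}(1+\ln n).$$
With $m+1=2^{b-1}$ the constant is $C_b$ and the exponent is the claimed one. $\square$

## 6. Subdividing one edge of a clique: $n^2$ is necessary

**Proof of Theorem 2.** The idea is to hide the last node inside an edge. Fix a port labeling of $K_{n-1}$ and a start node. For an edge $e=\{a,b\}$ let $G_e$ be $K_{n-1}$ with $e$ subdivided by a new node $w$, keeping the port numbers at $a$ and $b$. It has $n$ nodes, and the old nodes have the same degrees and ports as before.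

Run the strategy on $K_{n-1}$ and on $G_e$ with the same randomness (if the strategy knows $n$, give it the value $n$ in both runs). The two runs coincide until the run on $K_{n-1}$ first traverses $e$, in round $\tau_e$ say, with $\tau_e=\infty$ if this never happens. So on $G_e$ the node $w$ is reached no earlier than by the move of round $\tau_e$.

In one run on $K_{n-1}$ at most one edge is traversed per round, so the finite values among the $\tau_e$ are distinct positive integers. With $M=\binom{n-1}2$ edges, $\sum_e\tau_e\ge1+2+\dots+M=\frac{M(M+1)}2$, always. Taking expectations, some $e$ has $\mathbb E\,\tau_e\ge\frac{M+1}2$, and for this $e$ the expected cover time of $G_e$ is at least $\frac{M+1}2$. So no exponent below $2$ is possible. By Theorem 1, for every $\delta>0$ a large enough $b$ gives $T(n)=O(n^{2+\delta})$ with constant memory. The infimum is $2$. $\square$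

For $n=4$, for instance, the clique is a triangle, $M=3$, and the bound is $2$ rounds.

## 7. Edge-test walks and two scales of degrees

**Definition (edge-test walk).** An edge-test walk with $k=2^b$ states consists of trials; the starting node is the first home. From home $u$, choose a uniformly random port and move to the neighbor $v$ with a state $s$ drawn with probability $p_{d_u}(s)$. Then, on each arrival at an endpoint $w$ of the edge $uv$ in state $s$, either settle at $w$, with probability $\sigma_{d_w}(s)$ (the trial ends, $w$ is home, and the next trial starts in the same round), or return through the entry port with new state $s'$, with probability $\rho_{d_w}(s,s')$. These probabilities depend only on $d_w$ and the states.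

For a trial from a home of degree $x$ toward a neighbor of degree $y$, let $f(x,y)$ be the probability of settling at the neighbor and $\tau(x,y)\in[1,\infty]$ the expected number of moves.

The walk of Section 3 has one state, with $\sigma_x=1/x$. The strategies of Section 5 belong to the class: $p_x(F)=1$ and, with $g=g(x)$, one has $\sigma_x(F)=g^{m+1}$, $\rho_x(F,R)=1-g$, $\rho_x(F,(U,j))=g^{j}(1-g)$, $\sigma_x(R)=1$, $\sigma_x((V,j))=g^{m-j+1}$, $\rho_x((V,j),(U,i))=g^{i-j}(1-g)$ for $i\ge j$, $\sigma_x((U,j))=g$ and $\rho_x((U,j),(V,j))=1-g$. The first round of Section 5, in state $R$, is a settling at the start.

The lower bounds come from a refined lollipop made of nearly regular pieces at two scales $d\le d'$. The large scale collects visits, the small scale provides resistance, and the bridge between them fixes the ratio of the weights.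

**Lemma 4.** Let $n\ge36$ and $3\le d\le d'\le n/12$. If $T(n)<\infty$, then $f(d,d),f(d',d'),f(d,d'),f(d',d)$ are positive and
$$T(n)\ \ge\ \frac{n^2}{144}\cdot\frac{d'\,f(d,d')}{d\,f(d',d)}\cdot\frac{\tau(d',d')}{f(d,d)} .$$

For the one-bit strategy, $f(x,y)=y^{-1/2}$. The second factor is $(d'/d)^{1/2}$, and $1/f(d,d)=d^{1/2}$, so the lemma gives at least $\frac{n^2}{144}(d')^{1/2}$. With $d'$ of order $n$, this matches the exponent $2.5$.

*Proof.* **Step 1: the graph.** We need many nodes of degree $d'$, a long chain of bridges between nodes of degree $d$, and exactly $n$ nodes. A block of scale $q$ is $K_{q+1}$ minus an edge $\{x,y\}$; we call its other $q-1$ nodes interior. (For $q=3$ it is a 4-cycle with one chord; $x$ and $y$ are the two nodes of degree $2$.) Chain $a=\lfloor n/(3(d'+1))\rfloor$ blocks of scale $d'$, with node set $A$, followed by $\ell=\lfloor n/(3(d+1))\rfloor$ blocks of scale $d$, with node set $B$, joining the $y$ of each block to the $x$ of the next. Attach a leaf $t$ to the last $y$, which we call $z$. Attach a pendant path to the first $x$, which we call $x_*$, with as many nodes as needed to reach $n$ in total, that is $n-1-a(d'+1)-\ell(d+1)\ge n-1-\frac{2n}3\ge1$ nodes. Each $x$ and each $y$ loses one edge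 in its block and gains one outside, so all nodes of $A$ have degree $d'$ and all nodes of $B$ have degree $d$. The sizes are as follows.

* $d'+1\le\frac n{12}+1\le\frac n6$, so $a\ge2$ and $|A|-2\ge\frac n3-(d'+1)-2\ge\frac n6-2\ge\frac n{12}$.
* $d+1\le\frac43d\le\frac n9$, so $\ell\ge3$.
* $(\ell-1)d\ge\frac{nd}{3(d+1)}-2d\ge\frac n4-\frac n6=\frac n{12}$.

**Step 2: positivity.** We show that a vanishing $f$ would leave a node unvisited. If the start is not $t$, then $t$ can be visited only after $z$ has been home: the first visit to $t$ is a move from $z$ in a trial on the edge $zt$, and the home of that trial is not $t$, which is unvisited.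

If $f(d',d')=0$, start at an interior node of an $A$-block. All its neighbors have degree $d'$, so the agent never settles elsewhere, and $t$ is never visited. If $f(d',d)=0$, start in $A$. The only passage to $B$ is the $A$–$B$ bridge, from degree $d'$ to degree $d$, so $B$ never contains a home, and $t$ is never visited. If $f(d,d)=0$, start in $A$. The only node of $B$ that can become home is its first one, which is not $z$, so $t$ is never visited. If $f(d,d')=0$, start in $B$. Homes stay in $B\cup\{t\}$, and visited nodes are homes or neighbors of homes, so interior nodes of $A$-blocks are never visited. Each case contradicts $T(n)<\infty$.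

**Step 3: the home chain is a network walk.** We isolate the part of the home sequence that is reversible. Start at $u_0$, the last node of $A$, that is, the endpoint in $A$ of the $A$–$B$ bridge. As $T(n)<\infty$, the leaf $t$ is visited a.s., so $z$ becomes home a.s. Removing $z$ from $A\cup B$ leaves a connected graph (the last block becomes $K_d$). By Step 2, every $w\in A\cup B$ other than $z$ is therefore home before $z$ with positive probability. Hence from each such $w$ trials end a.s. and $z$ later becomes home a.s., since otherwise $z$ would fail to become home with positive probability. In particular, if homes can move from $x_*$ into the pendant path at all, they return to $x_*$ a.s., because $x_*$ separates the path from $z$.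

Delete from the home sequence all homes on the pendant path, and stop at $z$. Before $z$ is home, $t$ is not home. So we obtain a Markov chain on $A\cup B$, with
$$P(u,v)=\frac{f(d_u,d_v)}{d_u}\qquad(u,v\in A\cup B\text{ adjacent},\ u\ne z),$$
and the remaining mass at $u$; an excursion into the pendant path counts as a self-loop at $x_*$. The number of trials started at a node of $A\cup B$ is unchanged by the deletion. Put $\pi=1$ on $B$ and
$$\pi=\kappa:=\frac{d'f(d,d')}{d\,f(d',d)}\quad\text{on }A.$$
Inside $A$ and inside $B$ adjacent nodes have equal degrees and equal $\pi$, so $\pi_uP(u,v)$ is symmetric there: its values are $\kappa f(d',d')/d'$ and $f(d,d)/d$. On the $A$–$B$ bridge, $\kappa\cdot\frac{f(d',d)}{d'}=\frac{f(d,d')}{d}$, which is symmetric by the choice of $\kappa$. (For edges at $z$, take the conductance from the other endpoint; Lemma 1 needs no transitions out of $z$.)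

**Step 4: counting trials in $A$.** Let $V$ be the voltage for unit current from $u_0$ to $z$, with $V(z)=0$. From any $w\in A$ the chain must pass $u_0$ before reaching $z$, so $V(w)=V(u_0)$ by (2). To bound $V(u_0)$ from below, we follow the current to $z$. The unit current crosses each bridge, and a bridge between consecutive $B$-blocks has conductance $f(d,d)/d$, so the voltage drops by $d/f(d,d)$ on it. The drop on the $A$–$B$ bridge is positive. Inside a $B$-block, $V(x)\ge V(y)$: from $x$, the chain either hits $u_0$ before $y$, or hits $y$ first, since it cannot reach $z$ without passing $y$; so $\Pr_x(u_0\text{ before }z)\ge\Pr_y(u_0\text{ before }z)$, and (2) applies. There are $\ell-1$ bridges between $B$-blocks, hence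
$$V(u_0)\ge\frac{(\ell-1)d}{f(d,d)} .$$
By Lemma 1, each $w\in A$ starts $\kappa V(u_0)$ trials on average before $z$ is home.

**Step 5: counting rounds.** For $w\in A$ other than $x_*$ and $u_0$, all neighbors have degree $d'$, so each trial from $w$ has expected duration $\tau(d',d')$. Whether a trial starts before $z$ is home is decided by the past, so the expected durations add up (Wald's identity). As $t$ is visited only after $z$ is home,
$$T(n)\ge(|A|-2)\,\kappa\,\tau(d',d')\,\frac{(\ell-1)d}{f(d,d)}\ge\frac{n^2}{144}\cdot\frac{\kappa\,\tau(d',d')}{f(d,d)}.\qquad\square$$

**Proof of Theorem 3(a).** We may assume $T(n)<\infty$. There is one state; write $\sigma_x$ for the settling probability at degree $x$. Let $d=3$ and $d'=\lfloor n/12\rfloor\ge3$. By Lemma 4, $f(d,d)$ and $f(d',d')$ are positive, so $\sigma_d,\sigma_{d'}>0$. As in Section 3, $f(x,y)=\sigma_y/(\sigma_x+\sigma_y-\sigma_x\sigma_y)$ for $x,y\in\{d,d'\}$, and $\tau(d',d')=1/\sigma_{d'}$. The denominators of $f(d,d')$ and $f(d',d)$ agree, so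
$$\frac{f(d,d')}{f(d',d)}\,\tau(d',d')=\frac{\sigma_{d'}}{\sigma_d}\cdot\frac1{\sigma_{d'}}=\frac1{\sigma_d}\ge1 .$$
With $f(d,d)\le1$, Lemma 4 gives $T(n)\ge\frac{n^2}{144}\cdot\frac{d'}3\ge\frac{n^2}{432}\left(\frac n{12}-1\right)$. Theorem 1 with $b=1$ supplies the failure at one bit. $\square$

For more states the cancellation above is gone, and we argue by pigeonhole. If a walk is fast, trials between equal degrees must succeed easily and quickly, hence by some short pattern of states all of whose choices are likely. There are boundedly many patterns and many scales of degree, so two far-apart scales share a pattern. Then a trial from the small scale to the large one also succeeds easily, and the ratio $d'/d$ in Lemma 4 is not compensated.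

**Proof of Theorem 3(b).** Let
$$k=2^b,\qquad K=2k^{2k+1},\qquad\gamma=\frac1{K+2},\qquad\varepsilon=\frac{\gamma}{6k+5},$$
and $d_i=\lceil n^{\gamma i}\rceil$ for $1\le i\le K+1$. Since $\gamma(K+1)=1-\gamma<1$, for large $n$ all $d_i$ satisfy $3\le d_i\le n/12$. For $i<i'$ we have $d_{i'}/d_i\ge n^{\gamma i'}/(2n^{\gamma i})\ge n^\gamma/2$. Suppose that $T(n)<n^{2+\varepsilon}/144$ for some such large $n$; how large will depend only on $b$.

**Step 1: easy success at each scale.** Lemma 4 with $d=d'=d_i$ gives $T(n)\ge\frac{n^2}{144}\,\tau(d_i,d_i)/f(d_i,d_i)$, so this ratio is below $n^\varepsilon$. As $\tau\ge1$ and $f\le1$,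
$$\tau(d_i,d_i)<n^\varepsilon,\qquad f(d_i,d_i)>n^{-\varepsilon}\qquad\text{for all }i.$$

**Step 2: a trial with only likely choices.** Put $\lambda=n^{-3\varepsilon}$ and consider a trial between two nodes of degree $d=d_i$. Call a choice unlikely if its probability is below $\lambda$. The initial state has $k$ options, so it is an unlikely choice with probability at most $k\lambda$. Each arrival has $k+1$ options (settle, or return with one of $k$ states), so it produces an unlikely choice with probability at most $(k+1)\lambda$. The expected number of arrivals is $\tau(d,d)$. So the expected number of unlikely choices in the trial is at most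
$$(\tau(d,d)+1)(k+1)\lambda\le(n^\varepsilon+1)(k+1)n^{-3\varepsilon}\le2(k+1)n^{-2\varepsilon}<n^{-\varepsilon}<f(d,d)$$
for large $n$. Hence the probability of any unlikely choice is smaller than that of settling at the neighbor, and with positive probability the trial settles at the neighbor while making only choices of probability at least $\lambda$.

**Step 3: shortening it to a word.** We remove repetitions to bound the length. Take such a trial and list its configurations (endpoint, state) at successive arrivals. The endpoints alternate, starting and ending at the neighbor. Erase loops: whenever a configuration repeats, delete what lies between, keeping one copy. For example, with endpoints $\mathsf N$ (neighbor) and $\mathsf H$ (home), the list $\mathsf Ns,\ \mathsf Hs',\ \mathsf Ns,\ \mathsf Hs'',\ \mathsf Ns'''$ becomes $\mathsf Ns,\ \mathsf Hs'',\ \mathsf Ns'''$ (for $s\ne s'''$). The first configuration and the final settling survive, and every remaining transition is one that was made. Since there are $2k$ configurations, the result is a word $s_1s_2\cdots s_L$ with $L$ odd and $L\le2k$, where arrivals are alternately at the neighbor and at home, starting and ending at the neighbor, and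
$$p_d(s_1)\ge\lambda,\qquad\rho_d(s_j,s_{j+1})\ge\lambda\ (1\le j<L),\qquad\sigma_d(s_L)\ge\lambda. \tag{4}$$

**Step 4: two scales with one word.** There are at most $\sum_{L\le2k}k^L\le2k\cdot k^{2k}=K$ words, and $K+1$ scales. So some $d<d'$ among the $d_i$ have the same word. Now consider a trial from a home of degree $d$ toward a neighbor of degree $d'$, and follow this word. The initial state and the transitions at home use the rules at degree $d$. The transitions at the neighbor and the final settling use the rules at degree $d'$. By (4) for $d$ and for $d'$, each of these $1+(L-1)+1=L+1$ choices has probability at least $\lambda$, so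
$$f(d,d')\ge\lambda^{L+1}\ge\lambda^{2k+1}=n^{-3\varepsilon(2k+1)}.$$

**Step 5: contradiction.** In Lemma 4 for this pair use $f(d',d)\le1$, $f(d,d)\le1$, $\tau(d',d')\ge1$:
$$T(n)\ge\frac{n^2}{144}\cdot\frac{d'}d\,f(d,d')\ge\frac{n^2}{288}\,n^{\gamma-(6k+3)\varepsilon}=\frac{n^{2+2\varepsilon}}{288},$$
because $\gamma=(6k+5)\varepsilon$. This exceeds $n^{2+\varepsilon}/144$ as soon as $n^\varepsilon>2$, contrary to the assumption. So $T(n)\ge n^{2+\varepsilon_b}/144$ for all large $n$, with $\varepsilon_b=\frac1{(K+2)(6k+5)}$. $\square$
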